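# Two arithmetical sentences that generate a non-recursive Heyting algebra

## 1. One sentence: the propositional theory is always decidable

**The algebra and its subalgebras.** Heyting Arithmetic HA is first-order arithmetic with intuitionistic logic. Its Heyting algebra $\mathcal H_{HA}$ consists of the arithmetic sentences modulo provable equivalence in HA, ordered by provable implication in HA. Given sentences $A_1,\dots,A_n$, the subalgebra they generate consists of the classes of the sentences $D(A_1,\dots,A_n)$, where $D(p_1,\dots,p_n)$ runs over the formulas of intuitionistic propositional logic IPC. Two such elements are equal exactly when HA proves $(D\leftrightarrow D')(A_1,\dots,A_n)$. So the subalgebra with its generators carries the same information as the propositional theory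
$$\{D(p_1,\dots,p_n): HA\vdash D(A_1,\dots,A_n)\}.$$
We call the subalgebra *recursive* if this set is decidable, and *non-recursive* otherwise. The choice of generators does not matter: if $A_1,\dots,A_n$ and $B_1,\dots,B_m$ generate the same subalgebra, each $A_i$ is equivalent to some $E_i(B_1,\dots,B_m)$, so $D(\vec A)$ is provable iff $D(E_1,\dots,E_n)(\vec B)$ is, and symmetrically. So the subalgebra has a well-defined Turing degree.

It is known that three sentences can generate a non-recursive subalgebra: there are $\Sigma_1$-sentences $A,B$ and a $\forall((\Sigma_1\to\Sigma_1)\to\Sigma_1)$-sentence $C$ that do so. The problem, taken from https://eprints.illc.uva.nl/id/document/2908, asks whether two sentences $A,B$ can. We begin with one sentence, where the answer is no.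

**Theorem C.** Every one-generated subalgebra of $\mathcal H_{HA}$ is recursive.

**Background on IPC.** A Kripke model for IPC is a partial order with a valuation of the variables by upward closed sets ("upsets"). A node $w$ forces $\alpha\to\beta$ iff every $v\ge w$ that forces $\alpha$ also forces $\beta$. Conjunction and disjunction are evaluated at $w$, and $\bot$ is never forced. Put $\neg\alpha:=\alpha\to\bot$, $\top:=\neg\bot$. Forcing is persistent upward. We use two textbook facts: IPC is decidable, and if a finite set $\Gamma$ does not prove $D$ in IPC, then there is a *finite tree* model whose root forces $\Gamma$ but not $D$.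

**One model for all one-variable formulas.** For $k,n\in\omega$ write $k\trianglelefteq n$ iff $k=n$ or $k+2\le n$. This relation is transitive. For $n<0$ we declare $k\trianglelefteq n$ false. Put
$${\uparrow}n=\{k:k\trianglelefteq n\},\qquad I_n=\{0,\dots,n\},\qquad\text{with } {\uparrow}n=I_n=\emptyset\text{ for }n<0 .$$
So ${\uparrow}n=\{n\}\cup I_{n-2}$ for $n\ge0$. Let $W$ be the Kripke model with nodes $\omega$ in which the nodes at or above $n$ are those in ${\uparrow}n$, and $q$ is true at $0$ only. Thus $0$ and $1$ are maximal, $2$ sees $0$, $3$ sees $0$ and $1$, $4$ sees $0,1,2$. Among smaller numbers, $n$ fails to see only $n-1$. Let $[\![\varphi]\!]$ be the set of nodes of $W$ forcing $\varphi(q)$.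

The upsets of $W$ are $\emptyset$, $\omega$, ${\uparrow}k$ and $I_k$. Indeed, a finite nonempty upset with maximum $k$ contains ${\uparrow}k$ and is contained in $I_k$, and these differ at most in $k-1$. An infinite upset contains ${\uparrow}k$ for arbitrarily large $k$, so it is $\omega$. Note that ${\uparrow}0=I_0$, whereas ${\uparrow}k\ne I_k$ for $k\ge1$.

**Lemma 1.** For each finite Kripke model in the single variable $q$ there is a map $t$ from its nodes to $\omega$ with $\{t(v):v\ge w\}={\uparrow}t(w)$ for every node $w$, and $w\Vdash q$ iff $t(w)=0$. Hence $w\Vdash\varphi(q)$ iff $t(w)\in[\![\varphi]\!]$.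

*Proof.* We define $t$ from the top down. If $w\Vdash q$, put $t(w)=0$. All nodes above $w$ also have value $0$, and ${\uparrow}0=\{0\}$. If $w\not\Vdash q$, let $E=\{t(v):v>w\}$. By what is already arranged above $w$, $E$ is a finite upset of $W$. Put

- $t(w)=1$ if $E=\emptyset$,
- $t(w)=2$ if $E=\{0\}$,
- $t(w)=k$ if $E={\uparrow}k$ with $k\ge1$,
- $t(w)=k+2$ if $E=I_k$ with $k\ge1$.

These cases are exclusive and exhaustive, and in each of them $\{t(w)\}\cup E={\uparrow}t(w)$ and $t(w)\neq0$. The last claim follows by induction on $\varphi$. In the case of an implication, $w\not\Vdash\alpha\to\beta$ iff some $v\ge w$ has $t(v)\in[\![\alpha]\!]\setminus[\![\beta]\!]$, iff ${\uparrow}t(w)$ meets $[\![\alpha]\!]\setminus[\![\beta]\!]$, iff $t(w)\notin[\![\alpha\to\beta]\!]$. $\square$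

We call $t(w)$ the *type* of $w$. On each upset ${\uparrow}n$ of $W$ itself, the construction gives $t(k)=k$. Combining Lemma 1 with the finite model property, $IPC\vdash\varphi(q)$ iff $[\![\varphi]\!]=\omega$.

**Lemma 2.** The set $[\![\varphi]\!]$ (which is $\emptyset$, a nonempty finite set, or $\omega$) is computable from $\varphi$.

*Proof.* Intersections and unions of upsets of the listed forms are computable. For upsets $X,Y$ the implication is $\{k:{\uparrow}k\cap(X\setminus Y)=\emptyset\}$. If $X\subseteq Y$ this is $\omega$. Otherwise find $j\in X\setminus Y$. Every $k\ge j+2$ sees $j$, so the implication is a subset of $I_{j+1}$, and its finitely many candidates can be tested. $\square$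

*Proof of Theorem C.* Let $\Theta=\{\varphi(q):HA\vdash\varphi(A)\}$, which is closed under IPC-consequence. If $[\![\varphi]\!]=\omega$ for all $\varphi\in\Theta$, then $\Theta$ is the set of one-variable theorems of IPC, which is decidable. Otherwise choose $\varphi_0\in\Theta$ with $[\![\varphi_0]\!]$ finite of least size. If $\varphi\in\Theta$, then $\varphi_0\wedge\varphi\in\Theta$ and $[\![\varphi_0\wedge\varphi]\!]\subseteq[\![\varphi_0]\!]$, so by minimality the two sets are equal, that is, $[\![\varphi_0]\!]\subseteq[\![\varphi]\!]$. Conversely, if $[\![\varphi_0]\!]\subseteq[\![\varphi]\!]$, then $[\![\varphi_0\to\varphi]\!]=\omega$, so $IPC\vdash\varphi_0\to\varphi$ and $\varphi\in\Theta$. Thus $\Theta=\{\varphi:[\![\varphi_0]\!]\subseteq[\![\varphi]\!]\}$, which is decidable by Lemma 2. $\square$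

*Three cases by hand.* For a provable $A$ take $\varphi_0=q$, with $[\![q]\!]=\{0\}$. For a refutable $A$ take $\varphi_0=\neg q$, with $[\![\neg q]\!]=\{1\}$. Let $A=\forall x\,R(x)$, $R$ primitive recursive, be independent of classical arithmetic PA. HA proves $\neg\neg A\to A$, and $[\![\neg\neg q\to q]\!]=\{0,1,3\}={\uparrow}3$. A formula of $\Theta$ with a smaller value would have value inside $\{0,1\}=[\![q\vee\neg q]\!]$. That would give $HA\vdash A\vee\neg A$, and by the disjunction property of HA, $A$ would be decided. So here $\Theta=\{\varphi:{\uparrow}3\subseteq[\![\varphi]\!]\}$.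

The whole argument rests on one fact: a one-variable theory over IPC is either trivial or axiomatized by a single formula, because every proper upset of $W$ is finite. What changes with two variables?

## 2. A second variable: infinitely many independent axioms

**The ladder formulas.** We first name the sets ${\uparrow}n$ by formulas. Put $\psi_0:=q$, $\psi_k:=\bot$ for $k<0$, and
$$\psi_{k+1}:=\psi_k\to(\psi_{k-2}\vee\psi_{k-3})\qquad(k\ge0).$$
So $\psi_1$ is $\neg q$, $\psi_2$ is $\neg\neg q$, and $\psi_3$ is $\neg\neg q\to q$, up to IPC-equivalence. We need three facts about $\trianglelefteq$: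
$$\begin{aligned}
&(1)\quad {\uparrow}y\cup{\uparrow}(y+1)=I_{y+1}\quad\text{for every integer }y;\\
&(2)\quad \text{for }j,x\ge0:\ j\trianglelefteq x,\ j\not\trianglelefteq x-2,\ j\not\trianglelefteq x-3\ \text{ hold together iff }\ j=x;\\
&(3)\quad \text{for }k,x\ge0:\ k\trianglelefteq x+1\ \text{ iff }\ x\not\trianglelefteq k.
\end{aligned}$$
For (1) with $y\ge0$: $\{y\}\cup I_{y-2}\cup\{y+1\}\cup I_{y-1}=I_{y+1}$. For $y=-1$ both sides are $\{0\}$, and for $y\le-2$ both are empty. For (2): by (1) with $y=x-3$, ${\uparrow}(x-2)\cup{\uparrow}(x-3)=I_{x-2}$, and ${\uparrow}x\setminus I_{x-2}=\{x\}$. For (3): $x\not\trianglelefteq k$ means $x\ne k$ and $x\ge k-1$, that is, $x+1=k$ or $x+1\ge k+2$. Now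
$$(4)\qquad[\![\psi_n]\!]={\uparrow}n\qquad\text{for all }n\ge0$$
follows by induction: $k\notin[\![\psi_{x+1}]\!]$ iff some $j\trianglelefteq k$ lies in ${\uparrow}x\setminus({\uparrow}(x-2)\cup{\uparrow}(x-3))=\{x\}$, iff $x\trianglelefteq k$, iff $k\not\trianglelefteq x+1$.

**Views.** Take a finite model in $p,q$. The nodes forcing $p$ form an upset, hence a model in $q$, so Lemma 1 gives each of them a type. A formula $\sigma(p,q)$ is forced at such a node $v$ iff $t(v)\in[\![\sigma(\top,q)]\!]$. For a node $w$ *not* forcing $p$, let its *view* be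
$$E(w)=\{t(v):v\ge w,\ v\Vdash p\}.$$
This is a finite upset of $W$, and it can only shrink as $w$ moves up. For example, if $w$ lies just below two $p$-nodes of types $0$ and $1$, then $E(w)=I_1$.

**The formulas $\chi_n$.** For $n\ge0$ put
$$(5)\qquad\chi_n:=\bigl[(p\to\psi_n(q))\wedge\bigl((p\to\psi_{n-2}(q)\vee\psi_{n-3}(q))\to p\bigr)\bigr]\to p .$$
For small $n$ these are, up to equivalence, $\chi_0=[(p\to q)\wedge\neg\neg p]\to p$, since $\neg p\to p$ is equivalent to $\neg\neg p$; $\chi_1=[(p\to\neg q)\wedge\neg\neg p]\to p$; and $\chi_2=[(p\to\neg\neg q)\wedge((p\to q)\to p)]\to p$.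

**Lemma 3.** Let $w$ be a node of a finite model with $w\not\Vdash p$. Then $w$ forces the premise of $\chi_n$ iff $E(w')={\uparrow}n$ for every $w'\ge w$ with $w'\not\Vdash p$.

*Proof.* By (4), $w\Vdash p\to\psi_n$ iff $E(w)\subseteq{\uparrow}n$. By (4) and (1), a non-$p$ node $w'$ forces $p\to\psi_{n-2}\vee\psi_{n-3}$ iff $E(w')\subseteq I_{n-2}$. So $w$ forces the second conjunct iff $E(w')\not\subseteq I_{n-2}$ for all non-$p$ nodes $w'\ge w$. If $E(w')\subseteq E(w)\subseteq{\uparrow}n=\{n\}\cup I_{n-2}$, then $E(w')\not\subseteq I_{n-2}$ iff $n\in E(w')$, iff $E(w')={\uparrow}n$. $\square$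

So $\chi_n$ says: no non-$p$ node has view ${\uparrow}n$ together with all non-$p$ nodes above it. Put one new root $u$, not forcing $p$, below the part ${\uparrow}n$ of $W$, where $p$ is true. By Lemma 3, $u$ refutes $\chi_n$ and forces every $\chi_m$ with $m\ne n$. Hence no $\chi_n$ follows from the others. For an r.e. non-recursive $K$, the set of IPC-consequences of $\{\chi_n:n\in K\}$ is undecidable. This is what was impossible with one variable. It remains to realize it inside HA.

**Theorem A.** For every r.e. set $K\subseteq\omega$ there are arithmetic sentences $A,B$ and a recursive sequence of propositional formulas $\chi_n(p,q)$ such that for all $n$: $HA\vdash\chi_n(A,B)\iff n\in K$. Hence for $K$ non-recursive, the subalgebra generated by $A,B$ is non-recursive (and $\Sigma^0_1$-complete if $K$ is).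

**Theorem B.** For the $A,B$ constructed in Section 5, $\{D(p,q):HA\vdash D(A,B)\}$ is exactly the set of IPC-consequences of $\{(p\to q)\to q\}\cup\{\chi_n:n\in K\}$. This set is truth-table equivalent to $K$. So the Turing degrees of finitely generated subalgebras of $\mathcal H_{HA}$ are exactly the r.e. degrees, and all of them occur with two generators. More generally, for every consistent r.e. theory $U\supseteq PA$, $A,B$ can be chosen so that the same holds for every theory $T$ with $HA\subseteq T\subseteq HA+\{\neg\neg\sigma:U\vdash\sigma\}$ in place of $HA$.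

So the answer to the question is yes, and by Theorem C two generators is the least possible number.

## 3. Trees of models with standard lower nodes

**Conventions.** We formulate HA with function symbols for all primitive recursive (p.r.) functions and their defining equations. This is a definitional extension, so $\mathcal H_{HA}$ is unaffected. P.r. relations are then atomic formulas, and a $\Sigma_1$ formula is one of the form $\exists y\,R$ with $R$ p.r. PA is HA with classical logic. Throughout, $U$ is a fixed consistent r.e. extension of PA. For Theorem A take $U=PA$, which is consistent because it is true in $\mathbb N$. $K$ is an r.e. set, defined in $\mathbb N$ by a $\Sigma_1$ formula $K(x)=\exists y\,R(x,y)$. If $n\in K$, then $HA\vdash K(n)$.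

**Kripke models for arithmetic.** Such a model is a partial order with a classical structure $\mathcal D_\alpha$ at each node $\alpha$, where $\mathcal D_\alpha$ is a substructure of $\mathcal D_\beta$ for $\alpha\le\beta$. Atomic sentences with parameters in $\mathcal D_\alpha$ are forced at $\alpha$ iff true in $\mathcal D_\alpha$. The connectives are as before, $\exists$ is witnessed in $\mathcal D_\alpha$, and $\alpha\Vdash\forall x\varphi$ iff $\beta\Vdash\varphi(d)$ for all $\beta\ge\alpha$, $d\in\mathcal D_\beta$. Since quantifier-free formulas keep their truth value along substructures, a quantifier-free or $\Sigma_1$ formula is forced at $\alpha$ iff it is true in $\mathcal D_\alpha$. A maximal node forces exactly what is true in its structure. Intuitionistic logic is sound for forcing.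

**Lemma 4** (Smoryński). Let $\mathfrak T$ be a finite tree whose maximal nodes carry models of PA and whose other nodes carry $\mathbb N$. Then every node forces HA.

*Proof.* $\mathbb N$ is a substructure of every model of PA, so this is a Kripke model. The axioms other than induction are universal closures of quantifier-free formulas true in all the structures, hence forced. For induction, let $\alpha\Vdash\varphi(0)\wedge\forall x(\varphi(x)\to\varphi(Sx))$ and let $\beta\ge\alpha$. If $\beta$ is maximal, it forces what is true in $\mathcal D_\beta\models PA$, so $\beta\Vdash\forall x\varphi$. Otherwise $\mathcal D_\beta=\mathbb N$, and $\beta\Vdash\varphi(k)$ for all $k\in\omega$ by ordinary induction on $k$. So $\alpha\Vdash\forall x\varphi$. $\square$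

We need to tell maximal nodes apart by a single formula. The next lemma supplies models carrying an arbitrary label.

**Lemma 5.** There is a $\Sigma_1$ formula $F(z)$ with $\mathbb N\models\forall z\,\neg F(z)$ and, for each $\ell\in\omega$, a model $M_\ell\models U$ with $M_\ell\models\forall z(F(z)\leftrightarrow z=\ell)$.

*Proof.* Code $U$-proofs (including the data witnessing that axioms are enumerated) so that being a proof is p.r., each code proves at most one sentence, and a code is at least as large as each number whose numeral occurs in it. By the diagonal lemma there is a formula $f(z)$ with $HA\vdash f(z)\leftrightarrow\exists y\,G(z,y)$, where, with $\delta_z:=\forall v(f(v)\leftrightarrow v=\bar z)$, $P(z,y)$ is the p.r. relation "$z\le y$ and $y$ is a $U$-proof of $\neg\delta_z$" and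
$$G(z,y):\quad P(z,y)\ \text{ and there are no } y'<y,\ z'\le y' \text{ with } P(z',y').$$
Let $F(z):=\exists y\,G(z,y)$.

Suppose some $\neg\delta_\ell$ is provable in $U$. Let $y$ be the least $U$-proof of any sentence of this form, say of $\neg\delta_{\ell'}$. Then $G(\ell',y)$ is true and p.r., so $PA\vdash G(\ell',y)$. We claim $PA\vdash F(v)\to v=\ell'$. Argue in PA and suppose $G(v,y')$.

- If $y'<y$, then $v\le y'$ and $P(v,y')$. These are finitely many cases of a p.r. relation, all false by the choice of $y$, hence refutable.
- If $y'>y$, then $P(\ell',y)$ contradicts the second clause of $G(v,y')$.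
- If $y'=y$, then $v\le y$ and $P(v,y)$. This is refutable for each of the finitely many $v\ne\ell'$, since $y$ proves only $\neg\delta_{\ell'}$. So $v=\ell'$.

Thus $PA\vdash\delta_{\ell'}$, while $U\vdash\neg\delta_{\ell'}$, contradicting the consistency of $U$. So no $\neg\delta_\ell$ is provable in $U$. Then each $U+\delta_\ell$ is consistent and has a model $M_\ell$, in which $F(z)\leftrightarrow f(z)\leftrightarrow z=\ell$. Also no $G(z,y)$ is true in $\mathbb N$, since it would give a $U$-proof of $\neg\delta_z$. $\square$

*Example.* Put $\mathbb N$ at a root and $M_3,M_5$ at two nodes above it. The root forces $\forall z(F(z)\to z=3\vee z=5)$ and $\neg\neg\exists zF(z)$, but not $\exists zF(z)$. What a lower node knows about $F$ is the set of labels still possible above it.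

## 4. A forest of types and the sentence $S$

The aim of this section is a copy of the order of $W$ inside arithmetic: nodes that have a type, and a formula $\Phi(x)$ forced at a node of type $k$ iff $k\trianglelefteq x$.

**The forest.** $Nd$ is the p.r. set of codes of nonempty sequences $s=\langle(n_0,e_0),\dots,(n_r,e_r)\rangle$ of pairs of natural numbers with $e_0\in\omega$ arbitrary, $e_i\in\{0,1\}$ for $i\ge1$, and $n_{i+1}\le n_i-2$. We assume that $0$ is not such a code. Put $ty(s)=n_r$. Let $s\sqsubseteq z$ be the p.r. relation "$z\in Nd$ and $s$ is a nonempty initial segment of $z$". Since types drop by at least $2$, $s\sqsubseteq t$ implies $ty(t)\trianglelefteq ty(s)$. A node $s$ is a *leaf* (has no proper extension) iff $ty(s)\le1$. Otherwise it has, for every $m\le ty(s)-2$, the two children obtained by appending $(m,0)$ and $(m,1)$. For instance, $\langle(2,0)\rangle$ has two children, both leaves of type $0$. The node $\langle(3,0)\rangle$ has four, two of type $0$ and two of type $1$. Above each $s$ there are finitely many nodes, among them a leaf. We have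
$$\begin{aligned}
&(6)\quad \{ty(t):s\sqsubseteq t\}={\uparrow}ty(s);\\
&(7)\quad \text{if every leaf }\lambda\sqsupseteq s\text{ satisfies }s'\sqsubseteq\lambda,\text{ then }s'\sqsubseteq s.
\end{aligned}$$
For (6), the children realize $0,\dots,ty(s)-2$, and nothing else occurs since $ty(t)\trianglelefteq ty(s)$. For (7), $s$ and $s'$ are both initial segments of some leaf, so they are comparable. If $s'\not\sqsubseteq s$, then $s$ is a proper initial segment of $s'$, so $s'$ extends one child of $s$. The leaves above another child of $s$ do not extend $s'$, a contradiction. This is why children come in pairs: if $\langle(2,0)\rangle$ had only one child, of type $0$, all leaves above it would extend that child and (7) would fail.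

**The formulas.** "$\Phi(x-j)$" abbreviates $\exists z(z+j=x\wedge\Phi(z))$, so it is refutable for $x<j$. The same convention applies to $J(x-j)$ below. Put
$$\begin{aligned}
\Phi(x)&:=\exists s\,[Nd(s)\wedge ty(s)\trianglelefteq x\wedge\forall z(F(z)\to s\sqsubseteq z)],\\
S&:=\forall x\,[\Phi(x+1)\leftrightarrow(\Phi(x)\to\Phi(x-2)\vee\Phi(x-3))],\\
J(x)&:=S\to\Phi(x),\qquad\qquad B:=J(0).
\end{aligned}$$
$\Phi(x)$ says that all possible labels lie above a common forest node of type $\trianglelefteq x$. $S$ says that the $\Phi(x)$ obey the recursion of the ladder formulas.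

**Admissible trees.** An *admissible tree* is a finite tree as in Lemma 4 in which each maximal node carries some $M_\ell$ ($\ell$ is its *label*), together with an upward closed set of *forest nodes*. Each forest node is identified with an element $s\in Nd$ so that the nodes of the tree at or above $s$ are exactly the $t\in Nd$ with $s\sqsubseteq t$ (all forest nodes), and a maximal forest node $t$ has label $t$. By Lemma 4 all nodes force HA. The simplest example is the *forest tree* with root $s$: all $t\sqsupseteq s$, with $M_\lambda$ at each leaf $\lambda$ and $\mathbb N$ elsewhere.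

At a node carrying $\mathbb N$ no $F(z)$ is forced. At a maximal node with label $\ell$, $F(z)$ holds iff $z=\ell$. Since $\sqsubseteq$ is p.r., for a non-maximal $\alpha$ and $s\in\omega$:
$$(8)\qquad\alpha\Vdash\forall z(F(z)\to s\sqsubseteq z)\iff s\sqsubseteq\ell\text{ for all labels }\ell\text{ of maximal nodes above }\alpha .$$

**Lemma 6.** Let $s$ be a forest node of an admissible tree, and let $A$ be any sentence with $HA\vdash S\to A$.

(a) $s\Vdash\Phi(y)$ iff $ty(s)\trianglelefteq y$, for $y\in\omega$.

(b) $s\Vdash S$, hence $s\Vdash A$.

(c) For every formula $D(p,q)$: $s\Vdash D(A,B)$ iff $ty(s)\in[\![D(\top,q)]\!]$.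

*Proof.* **Step (a): $\Phi$ reads off the type.** Let $s$ be a non-leaf. By (8) and (7), $s\Vdash\Phi(y)$ iff some $s'\sqsubseteq s$ has $ty(s')\trianglelefteq y$. If so, $ty(s)\trianglelefteq ty(s')\trianglelefteq y$. Conversely, if $ty(s)\trianglelefteq y$, take $s'=s$. Let $s=\lambda$ be a leaf of type $k\in\{0,1\}$. In $M_\lambda$ only $\lambda$ satisfies $F$, and PA proves that the initial segments of $\lambda$ are its finitely many standard ones. The same argument, with transitivity of $\trianglelefteq$ proved in PA, shows for *all* $y\in M_\lambda$, standard or not, that $M_\lambda\models\Phi(y)$ iff $k\trianglelefteq y$.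

**Step (b): the recursion holds.** It suffices that at each $t\sqsupseteq s$ and for each $x\in\mathcal D_t$ the two sides of the instance $x$ of $S$ are forced or not forced together.

Let $t$ be a leaf of type $k\in\{0,1\}$. By (a), $\Phi(x)\to\Phi(x-2)\vee\Phi(x-3)$ fails in $M_t$ iff $k\trianglelefteq x$, $k\not\trianglelefteq x-2$ and $k\not\trianglelefteq x-3$. By (2), which is provable in PA and so holds in $M_t$, this happens iff $x=k$. And $k\trianglelefteq x+1$ iff $x\ne k$: for $k=0$ both mean $x\ge1$; for $k=1$ both mean $x=0$ or $x\ge2$. So the instance holds.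

Let $t$ be a non-leaf of type $k$, so $x\in\omega$. By (a) and (2), $t\not\Vdash\Phi(x)\to\Phi(x-2)\vee\Phi(x-3)$ iff some node at or above $t$ has type $x$. By (6) this means $x\trianglelefteq k$. By (3) it is equivalent to $k\not\trianglelefteq x+1$, that is, to $t\not\Vdash\Phi(x+1)$.

**Step (c): formulas in $A,B$ see only the type.** All $t\sqsupseteq s$ force $S$ and $A$. Hence $t\Vdash B$ iff $t\Vdash\Phi(0)$ iff $ty(t)=0$. Now use induction on $D$. For an implication, $t\not\Vdash(\alpha\to\beta)(A,B)$ iff some $t'\sqsupseteq t$ has $ty(t')\in[\![\alpha(\top,q)]\!]\setminus[\![\beta(\top,q)]\!]$. By (6) this holds iff ${\uparrow}ty(t)$ meets that set, iff $ty(t)\notin[\![(\alpha\to\beta)(\top,q)]\!]$. The other cases are immediate. $\square$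

## 5. Why $A=S$ proves no $\chi_n$, and how to weaken it

The forest nodes are to play the $p$-nodes of Section 2. We now study nodes below them that lose $S$.

**Split trees.** Call an admissible tree *split* if every maximal node that is not a forest node has label $0$, and for every non-maximal non-forest node $\alpha$ there is no $s$ with $s\sqsubseteq\ell$ for all labels $\ell$ above $\alpha$. We call the non-forest nodes *stray* if they are maximal (structure $M_0$) and *lower* otherwise (structure $\mathbb N$). The *view* $E(\alpha)$ of a lower node is the set of types of forest nodes above it, a finite upset of $W$ by (6).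

*Example.* For each $n$ let $\mathfrak T_n$ consist of a root $u$ carrying $\mathbb N$ and, above it, the two forest trees with roots $\langle(n,0)\rangle$ and $\langle(n,1)\rangle$. It is split, as no $s$ can start with both $(n,0)$ and $(n,1)$. The view of $u$ is ${\uparrow}n$. For $n=0$ this is a root with two leaves. The duplication matters. If $u$ had only the first tree above it, then by (8) and (7) it would force $\Phi(y)$ iff $n\trianglelefteq y$. Since the types above $u$ still form ${\uparrow}n$, the argument of Lemma 6(b) would give $u\Vdash S$.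

**Lemma 7.** In a split tree:

(a) A stray node forces $\neg S$, $B$, and no $\Phi(y)$.

(b) A lower node forces no $\Phi(y)$, $y\in\omega$, and does not force $S$. So the nodes forcing $S$ are exactly the forest nodes.

(c) For a lower node $\alpha$ and $y\in\omega$: $\alpha\Vdash J(y)$ iff $E(\alpha)\subseteq{\uparrow}y$; $\alpha\Vdash S\to\Phi(y)\vee\Phi(y+1)$ iff $E(\alpha)\subseteq I_{y+1}$; and $\alpha\Vdash B$ iff $E(\alpha)\subseteq\{0\}$.

*Proof.* (a) In $M_0$ only $0$ satisfies $F$, and $s\sqsubseteq0$ is false for all $s$ because $0\notin Nd$. So every $\Phi(y)$ is false. In the instance $x=0$ of $S$ the left side $\Phi(1)$ is false and the right side is true, since $\Phi(0)$ is false. So $S$ is false, and $B=S\to\Phi(0)$ is true.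

(b) The first claim is (8) and splitness. For the second, let $\alpha$ be a lower node, $k$ a number at least all types occurring in the tree, and $y=k+5$. A node at or above $\alpha$ that forces $\Phi(y)$ must be a forest node, and its type $j\le k$ satisfies $j+2\le y-2$, so it forces $\Phi(y-2)$. Thus $\alpha\Vdash\Phi(y)\to\Phi(y-2)\vee\Phi(y-3)$, but $\alpha\not\Vdash\Phi(y+1)$. With Lemma 6(b) and (a) the last claim follows.

(c) By (b) only forest nodes above $\alpha$ matter. By Lemma 6(a), $\alpha\Vdash J(y)$ iff all types in $E(\alpha)$ are $\trianglelefteq y$. Also $\alpha\Vdash S\to\Phi(y)\vee\Phi(y+1)$ iff $E(\alpha)\subseteq{\uparrow}y\cup{\uparrow}(y+1)=I_{y+1}$, by (1). The last claim is the first with $y=0$. $\square$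

**Lemma 8.** Let $HA\vdash S\to A$. If the root $u$ of $\mathfrak T_n$ does not force $A$, then $u\not\Vdash\chi_n(A,B)$.

*Proof.* We check that $u$ forces the premises. All nodes $v>u$ are forest nodes of type in ${\uparrow}n=[\![\psi_n]\!]$, so they force $A$ and, by Lemma 6(c), $\psi_n(B)$. As $u\not\Vdash A$, this gives $u\Vdash A\to\psi_n(B)$. Next, $\langle(n,0)\rangle$ forces $A$ but neither $\psi_{n-2}(B)$ nor $\psi_{n-3}(B)$, since $n\not\trianglelefteq n-2$ and $n\not\trianglelefteq n-3$. So $u$ does not force $A\to\psi_{n-2}(B)\vee\psi_{n-3}(B)$. All $v>u$ force $A$, hence $u\Vdash(A\to\psi_{n-2}(B)\vee\psi_{n-3}(B))\to A$. $\square$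

**The first attempt: $A=S$.** The forest nodes are exactly the nodes forcing $S$, so $S$ is the obvious choice for $p$. But $u\not\Vdash S$ in every $\mathfrak T_n$ by Lemma 7(b). So by Lemma 8 (with $A=S$) *no* $\chi_n(S,B)$ is provable, whether $n\in K$ or not. We need a weaker sentence, implied by $S$, which $u$ forces if $n\in K$ and does not force if $n\notin K$.

**Reading $n$ from below.** The node $u$ of $\mathfrak T_n$ can recognize $n$. By Lemma 7(c), $u\Vdash J(y)$ iff ${\uparrow}n\subseteq{\uparrow}y$ iff $n\trianglelefteq y$. By (2), $y=n$ is the only $y$ for which $u$ forces $J(y)$ but neither $J(y-2)$ nor $J(y-3)$. So put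
$$V:=\forall x\,[J(x)\to(K(x)\vee J(x-2)\vee J(x-3)\vee S)].$$
The disjunct $S$ makes forest nodes force $V$. At $u$ the instance $x=n$ holds iff $K(n)$ is true in $\mathbb N$, and the other instances hold. So $u\Vdash V$ iff $n\in K$.

**What $V$ alone does not give.** The formula $\chi_n(A,B)$ speaks of $\psi_n(B)$, not of $J(n)$. To use it inside HA we want $A$ to imply $J(k)\leftrightarrow\psi_k(B)$ for every $k$. By the recursion in $S$, $J(k+1)$ is equivalent to $J(k)\to(S\to\Phi(k-2)\vee\Phi(k-3))$, while $\psi_{k+1}(B)$ is $\psi_k(B)\to\psi_{k-2}(B)\vee\psi_{k-3}(B)$. So we must distribute "$S\to$" over a disjunction, and for $k\le1$ we must refute $\neg S$. Both can fail under $V$.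

*Distribution.* Suppose $k\ge1$ and $k+2,k+3\in K$. Let $\nu$ be a root carrying $\mathbb N$ with, above it, two forest trees each with root type $k$ and $k-1$, all four second entries different. This tree is split, and $E(\nu)={\uparrow}k\cup{\uparrow}(k-1)=I_k$. By Lemma 7(c), $\nu\Vdash J(y)$ iff $I_k\subseteq{\uparrow}y$ iff $y\ge k+2$. The root forces $\neg\neg S$. It also forces $V$: for $y\ge k+4$ it forces $J(y-2)$, for $y=k+2,k+3$ it forces $K(y)$, and for smaller $y$ it does not force $J(y)$. Mapping $\nu$ to $k+2$ and forest nodes to their types respects the forcing of $B$, and $\{k+2\}\cup I_k={\uparrow}(k+2)$. So, as in Lemma 6(c), $\nu\Vdash\psi_j(B)$ iff $k+2\trianglelefteq j$. Hence $\nu$ forces $J(k+3)$ but not $\psi_{k+3}(B)$.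

*Refuting $\neg S$.* Suppose $0,1\in K$, and take the one-node tree with a stray node. There $S$ is false, so every $J(x)$ is true, distribution is trivial, and $V$ is true, since $K(0)$, $K(1)$ hold and $J(x-2)$ is true for $x\ge2$. But $J(1)$ and $B$ are true, so $\psi_1(B)=(B\to\bot\vee\bot)$ is false.

**The sentences.** We add both requirements:
$$\begin{aligned}
Q&:=\forall x\,[(S\to\Phi(x)\vee\Phi(x+1))\to J(x)\vee J(x+1)],\\
A&:=\neg\neg S\wedge Q\wedge V,\qquad B:=J(0)=(S\to\Phi(0)).
\end{aligned}$$
Then
$$(9)\qquad HA\vdash S\to A,$$
since under $S$ each $J(x)$ is equivalent to $\Phi(x)$, which gives $Q$, and $V$ holds by its last disjunct. So Lemmas 6 and 8 apply to $A$. The cost is that for $n\in K$ we must now derive $Q$ and $\neg\neg S$, and not only $V$, from the premises of $\chi_n(A,B)$.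

## 6. If $n\in K$ then HA proves $\chi_n(A,B)$

This section works inside HA and uses nothing about $\Phi$ except the recursion $S$.

**Step 1: consequences of $S$.** They let us move from one $\Phi(x)$ to others.
$$\begin{aligned}
&(10)\quad HA\vdash S\wedge x+2\le y\to(\Phi(x)\to\Phi(y)),\\
&(11)\quad HA\vdash S\wedge\Phi(x)\wedge\Phi(x+1)\to\Phi(x-2)\vee\Phi(x-3).
\end{aligned}$$
(11) is immediate from the instance $x$ of $S$. For (10), assume $S$. The instance $x+2$ reads $\Phi(x+3)\leftrightarrow(\Phi(x+2)\to\Phi(x)\vee\Phi(x-1))$, so $\Phi(x)\to\Phi(x+3)$. Next we prove $\Phi(x)\to\Phi(x+2)$ by course-of-values induction on $x$. Assume $\Phi(x)$. By the instance $x+1$ we need $\Phi(x+1)\to\Phi(x-1)\vee\Phi(x-2)$. From $\Phi(x)$ and $\Phi(x+1)$, (11) gives $\Phi(x-2)\vee\Phi(x-3)$. In the first case we are done. In the second, the induction hypothesis for $x-3$ gives $\Phi(x-1)$. Finally, every $y-x\ge2$ is a sum of $2$'s and $3$'s, so (10) follows by induction.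

**Step 2: under $A$, the ladder formulas in $B$ are the $J(k)$.**

**Lemma 9.** $HA\vdash A\to(J(k)\leftrightarrow\psi_k(B))$ for each $k\ge0$.

*Proof.* Induction on $k$. For $k=0$ both sides are $B$. Now consider $k+1$. Since $S\wedge J(k)$ is equivalent to $S\wedge\Phi(k)$, the sentence $J(k+1)$ is equivalent to $S\to(\Phi(k)\to\Phi(k-2)\vee\Phi(k-3))$, i.e. to
$$J(k)\to(S\to\Phi(k-2)\vee\Phi(k-3)).$$
Under $A$, $S\to\Phi(k-2)\vee\Phi(k-3)$ is equivalent to $J(k-2)\vee J(k-3)$. If $k\ge3$, this is the instance $k-3$ of $Q$, together with its trivial converse. If $k=2$, both are $S\to\Phi(0)$ up to a refutable disjunct. If $k\le1$, the first is equivalent to $\neg S$, which is refuted by $\neg\neg S$, and the second is refutable. So under $A$, $J(k+1)$ is equivalent to $J(k)\to J(k-2)\vee J(k-3)$. By the induction hypothesis, with $\psi_j=\bot$ for $j<0$, this is equivalent to $\psi_{k+1}(B)$. $\square$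

For a fixed $n\ge0$ let $Y_n:=S\to\Phi(n-2)\vee\Phi(n-3)$. By the same equivalence and Lemma 9,
$$(12)\qquad HA\vdash A\wedge Y_n\to\psi_{n-2}(B)\vee\psi_{n-3}(B).$$

**Step 3: a warm-up, $n=0\in K$.** Here $\chi_0(A,B)$ is equivalent to $[(A\to B)\wedge\neg\neg A]\to A$. Assume the premises. If $S$, then $A$ by (9), so $B$, so $\Phi(0)$. Hence $J(0)$. From $\neg\neg A$ and $A\to\neg\neg S$ we get $\neg\neg S$. For $Q$: $x=0$ gives $J(x)$, $x=1$ gives $J(2)=J(x+1)$ by (10), and $x\ge2$ gives $J(x)$ by (10). For $V$, let $J(x)$. If $x=0$, use $K(0)$. If $x=1$, then $J(0)$ and $J(1)$ with (11) give $\neg S$, contradicting $\neg\neg S$. If $x=2$ or $x=3$, then $J(x-2)$ or $J(x-3)$ is $J(0)$. If $x\ge4$, then $J(x-2)$ by (10). In general the case $x=1$ becomes an escape clause: either we get what we want, or $Y_n$.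

**Step 4: the two case lists.** They say that $J(n)$ already yields $Q$ and the part $x\neq n$ of $V$, up to the escape clause $Y_n$.
$$(13)\qquad HA\vdash J(n)\wedge J(x)\wedge x\ne n\to Y_n\vee J(x-2)\vee J(x-3).$$
HA decides which of these cases holds:

- $x\ge n+4$: $J(x-2)$, by (10).
- $x=n+3$: $J(x-3)$ is $J(n)$.
- $x=n+2$: $J(x-2)$ is $J(n)$.
- $x=n+1$: under $S$ we have $\Phi(n)$ and $\Phi(n+1)$, so $Y_n$ by (11).
- $x=n-1$: under $S$, (11) gives $\Phi(n-3)\vee\Phi(n-4)$, and $\Phi(n-4)\to\Phi(n-2)$ by (10), so $Y_n$.
- $x=n-2$ or $x=n-3$: $J(x)$ gives $Y_n$.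
- $x\le n-4$: under $S$, $\Phi(x)\to\Phi(n-2)$ by (10), so $Y_n$.

$$(14)\qquad HA\vdash J(n)\wedge(S\to\Phi(x)\vee\Phi(x+1))\to J(x)\vee J(x+1)\vee Y_n.$$
Again by cases:

- $x\ge n+2$: $J(x)$, by (10).
- $x=n+1$: $J(x+1)=J(n+2)$, by (10).
- $x=n$: $J(x)$.
- $x=n-1$: $J(x+1)$.
- $x=n-2$: assume $S$. If $\Phi(n-2)$, fine. If $\Phi(n-1)$, then with $\Phi(n)$ and (11) we get $\Phi(n-3)\vee\Phi(n-4)$, and $\Phi(n-4)\to\Phi(n-2)$ by (10). So $Y_n$.
- $x=n-3$: the hypothesis is $Y_n$ up to the order of the disjuncts.
- $x\le n-4$: under $S$, $\Phi(x)\to\Phi(n-2)$ by (10). Since $x+1\le n-3$, also $\Phi(x+1)\to\Phi(n-2)\vee\Phi(n-3)$. So $Y_n$.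

**Step 5: the derivation.**

**Proposition 1.** If $n\in K$ then $HA\vdash\chi_n(A,B)$.

*Proof.* Reason in HA. Assume the two premises:

(i) $A\to\psi_n(B)$,

(ii) $(A\to\psi_{n-2}(B)\vee\psi_{n-3}(B))\to A$.

If $S$, then $A$ by (9), then $\psi_n(B)$ by (i), then $J(n)$ by Lemma 9, so $\Phi(n)$. Hence $J(n)$. By (12), $Y_n$ implies $A\to\psi_{n-2}(B)\vee\psi_{n-3}(B)$, so by (ii):

(iii) $Y_n\to A$.

We prove the three conjuncts of $A$.

For $\neg\neg S$: if $\neg S$, then $Y_n$, so $A$ by (iii), so $\neg\neg S$, a contradiction.

For $Q$: let $S\to\Phi(x)\vee\Phi(x+1)$. By (14), either $J(x)\vee J(x+1)$, or $Y_n$. In the latter case $A$ holds by (iii), hence $Q$, hence $J(x)\vee J(x+1)$.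

For $V$: let $J(x)$. If $x=n$, then $K(x)$ holds, since $HA\vdash K(n)$. If $x\ne n$, then by (13) either $J(x-2)\vee J(x-3)$, or $Y_n$. In the latter case $A$ holds by (iii), hence $V$, which gives the required disjunction. $\square$

## 7. If $n\notin K$ then HA does not prove $\chi_n(A,B)$

The next lemma collects how the conjuncts of $A$ fail at a lower node. Only part (c) is needed at once. The other two serve Section 8.

**Lemma 10.** Let $\alpha$ be a lower node of a split tree.

(a) If there is a stray node above $\alpha$, then $\alpha\not\Vdash\neg\neg S$.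

(b) If $E(\alpha)=I_k$ with $k\ge1$, then $\alpha\not\Vdash Q$.

(c) If $E(\alpha)={\uparrow}n$ with $n\notin K$, then $\alpha\not\Vdash V$.

*Proof.* (a) The stray node forces $\neg S$ by Lemma 7(a). (b) Take the instance $k-1$ of $Q$. By Lemma 7(c) its hypothesis $S\to\Phi(k-1)\vee\Phi(k)$ is forced, as $I_k\subseteq I_k$. But $J(k-1)$ and $J(k)$ are not forced, as $k\notin{\uparrow}(k-1)$ and $k-1\notin{\uparrow}k$. (c) Take the instance $n$ of $V$. $J(n)$ is forced. $K(n)$ is $\Sigma_1$ and false in $\mathcal D_\alpha=\mathbb N$, so not forced. $S$ is not forced by Lemma 7(b). $J(n-2)$ and $J(n-3)$ are not forced, because $n\in E(\alpha)$ while $n\not\trianglelefteq n-2$ and $n\not\trianglelefteq n-3$ (if the argument is negative, the formula is refutable). $\square$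

**Proposition 2.** If $n\notin K$ then $HA\nvdash\chi_n(A,B)$.

*Proof.* In $\mathfrak T_n$ the root $u$ is lower with view ${\uparrow}n$, so $u\not\Vdash A$ by Lemma 10(c). By (9) and Lemma 8, $u\not\Vdash\chi_n(A,B)$. By Lemma 4, $\mathfrak T_n$ forces HA. $\square$

*Proof of Theorem A.* Propositions 1 and 2 give $HA\vdash\chi_n(A,B)\iff n\in K$, and $n\mapsto\chi_n$ is recursive. A decision procedure for $\{D:HA\vdash D(A,B)\}$ would therefore decide $K$. This set is r.e., and $K$ reduces to it by $n\mapsto\chi_n$, so it is $\Sigma^0_1$-complete if $K$ is. $\square$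

## 8. Computing the whole theory of the pair

For Theorem B we must show that any $D$ not derivable from the listed axioms has an arithmetical countermodel. Only finitely many axioms may be used if we want a truth-table reduction, so we first bound how far $D$ can see.

For $D(p,q)$ let $c_0$ be the largest element of the finite sets among $[\![\sigma(\top,q)]\!]$, $\sigma\in Sub(D)$ (and $0$ if there is none), where $Sub(D)$ is the set of subformulas of $D$. Let $c=c(D):=c_0+1$. Both are computable by Lemma 2. Each of these sets is finite or equal to $\omega$, so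
$$(15)\qquad\text{all }k>c_0\text{ lie in the same sets }[\![\sigma(\top,q)]\!],\ \sigma\in Sub(D).$$
Let $\Gamma_c:=\{(p\to q)\to q\}\cup\{\chi_n:n\in K,\ n\le c\}$.

**Theorem B′.** Let $HA\subseteq T\subseteq HA+\{\neg\neg\sigma:U\vdash\sigma\}$. Then the following are equivalent:

(a) $T\vdash D(A,B)$;

(b) $\{(p\to q)\to q\}\cup\{\chi_n:n\in K\}\vdash_{IPC}D$;

(c) $\Gamma_{c(D)}\vdash_{IPC}D$.

*Proof.* **Step 1: admissible trees force $T$.** In an admissible tree every node lies at or below a maximal node, and each maximal node carries some $M_\ell\models U$. So if $U\vdash\sigma$, no node forces $\neg\sigma$, and every node forces $\neg\neg\sigma$. With Lemma 4, all nodes force $T$.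

**Step 2: the easy implications.** (c)⇒(b) is trivial. For (b)⇒(a), HA proves $\chi_n(A,B)$ for $n\in K$ by Proposition 1. It also proves $(A\to B)\to B$: if $A\to B$ and $S$, then $A$ by (9), so $B$, so $\Phi(0)$. Hence $S\to\Phi(0)$, which is $B$.

It remains to show that if (c) fails, then (a) fails. Let $\mathfrak M$ be a finite tree model with root $r\Vdash\Gamma_c$ and $r\not\Vdash D$. Let $t$ be the map of Lemma 1 on the set of nodes forcing $p$.

**Step 3: the case $r\Vdash p$.** Then $t(r)\notin[\![D(\top,q)]\!]$. By Lemma 6(c), the forest tree with root $\langle(t(r),0)\rangle$ is an admissible tree whose root does not force $D(A,B)$. By Step 1, $T\nvdash D(A,B)$.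

From now on $r\not\Vdash p$. Let $X$ be the set of nodes of $\mathfrak M$ not forcing $p$, which is a downward closed subtree. For $w\in X$ let $E(w)$ be its view as in Section 2. Since $w\Vdash(p\to q)\to q$,
$$(16)\qquad w\Vdash q\iff w\Vdash p\to q\iff E(w)\subseteq\{0\}.$$

**Step 4: adjust the views.** We want to replace each $w\in X$ by a lower node. If its view is ${\uparrow}n$ with $n\in K$ and $n>c$, then $\chi_n$ is not among our assumptions, and we could not show that the lower node fails to force $A$. So we enlarge such views to some $I_N$, where $Q$ fails in any case. Fix $N\ge1$ larger than $c$ and all values of $t$, and put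
$$E'(w)=E(w)\ \text{ if }E(w)\subseteq I_c,\qquad E'(w)=I_N\ \text{ otherwise}.$$
Then $E(w)\subseteq E'(w)$. Also $E'$ is antitone. Let $w\le w'$, so $E(w')\subseteq E(w)$. If $E(w)\subseteq I_c$, nothing is changed at $w$ or $w'$. Otherwise $E'(w)=I_N\supseteq E'(w')$. Finally, $E'(w)\subseteq\{0\}$ iff $E(w)\subseteq\{0\}$, since $N\ge1$.

**Step 5: build the tree.** $\mathfrak T$ has nodes $\hat w$ ($w\in X$), ordered as in $X$ and carrying $\mathbb N$. Directly above $\hat w$, for every $k\in E'(w)$, put two forest trees with roots of the form $\langle(k,e)\rangle$, where all the $e$'s used in $\mathfrak T$ are different. If $E'(w)=\emptyset$, put instead a maximal non-forest node $\zeta_w$ above $\hat w$ with label $0$ (structure $M_0$). This is an admissible tree, and it is split: above $\hat w$ there is either the label $0$, and $s\sqsubseteq0$ never holds, or there are labels from two forest trees with different first entries. The lower nodes are the $\hat w$ and the stray nodes are the $\zeta_w$. The view of $\hat w$ is $\bigcup_{w'\ge w,\,w'\in X}E'(w')=E'(w)$, since each $E'(w')$ is an upset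 of $W$ and $E'$ is antitone.

**Step 6: no $\hat w$ forces $A$.** We argue by induction from the top of $X$ down. If some $\zeta_{w'}$ lies above $\hat w$, use Lemma 10(a). Otherwise $E'(w)\ne\emptyset$. If $E'(w)=I_k$ with $k\ge1$, use Lemma 10(b). The remaining possibility is $E'(w)={\uparrow}n$, not of the form $I_k$ with $k\geq1$. In particular $E'(w)\ne I_N$, so $E'(w)=E(w)\subseteq I_c$ and $n\le c$. If $n\notin K$, use Lemma 10(c). If $n\in K$, then $\chi_n\in\Gamma_c$, so $w\Vdash\chi_n$. As $w\not\Vdash p$, $w$ does not force the premise of $\chi_n$. By Lemma 3 some $w'\ge w$ in $X$ has $E(w')\ne{\uparrow}n=E(w)$, so $w'>w$. By the induction hypothesis $\hat w'\not\Vdash A$, and therefore $\hat w\not\Vdash A$.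

**Step 7: transfer of forcing.** We show, for all $\sigma\in Sub(D)$ and $w\in X$,
$$(17)\qquad\hat w\Vdash\sigma(A,B)\iff w\Vdash\sigma ,$$
by induction on $\sigma$. For $\sigma=p$ both sides are false, by Step 6. For $\sigma=q$: $\hat w\Vdash B$ iff $E'(w)\subseteq\{0\}$ by Lemma 7(c), iff $E(w)\subseteq\{0\}$ by Step 4, iff $w\Vdash q$ by (16). The cases $\bot,\wedge,\vee$ are immediate. Let $\sigma=\alpha\to\beta$. We transfer counterexamples in both directions.

*From $\mathfrak T$ to $\mathfrak M$.* Let $\nu\ge\hat w$ force $\alpha(A,B)$ and not $\beta(A,B)$. We find a node at or above $w$ that forces $\alpha$ and not $\beta$.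

- $\nu=\hat w'$: use $w'$ and the induction hypothesis.
- $\nu=\zeta_{w'}$ with $w'\ge w$: then $E'(w')=\emptyset$, so $E(w')=\emptyset$. No node at or above $w'$ forces $p$, and all of them force $q$ by (16). Hence $w'$ forces a formula iff it is classically true with $p$ false and $q$ true. By Lemma 7(a), $\zeta_{w'}$ makes $S$, hence $A$, false and $B$ true. So it forces the corresponding instances, and $w'$ works.
- $\nu$ is a forest node of type $k\in E'(w)$: by Lemma 6(c), $k\in[\![\alpha(\top,q)]\!]\setminus[\![\beta(\top,q)]\!]$. If $k\in E(w)$, a node $v\ge w$ with $v\Vdash p$ and $t(v)=k$ works. If $k\notin E(w)$, then $E(w)\not\subseteq I_c$, so there is $k'\in E(w)$ with $k'>c$. As $E(w)\supseteq{\uparrow}k'=\{k'\}\cup I_{k'-2}$, we have $k\ge k'-1\ge c>c_0$. So $k,k'>c_0$ lie in the same sets by (15), and a node $v\ge w$ with $v\Vdash p$ and $t(v)=k'$ works.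

*From $\mathfrak M$ to $\mathfrak T$.* Let $v\ge w$ force $\alpha$ and not $\beta$. If $v\in X$, use $\hat v$ and the induction hypothesis. If $v\Vdash p$, then $t(v)\in E(w)\subseteq E'(w)$, and a forest node above $\hat w$ of type $t(v)$ works, by Lemma 6(c).

**Step 8: conclusion.** By (17) with $\sigma=D$ and $w=r$, $\hat r\not\Vdash D(A,B)$. By Step 1, $\mathfrak T$ forces $T$. So $T\nvdash D(A,B)$. $\square$

*Proof of Theorem B.* The first claim is the equivalence of (a) and (b), for $T=HA$ and for every $T$ in the stated range. The sentences depend on $U$ through $F$. For truth-table equivalence, recall that a truth-table reduction computes from the input a finite list of queries together with a Boolean function of the answers. Given $D$, compute $c=c(D)$ and, for each $Z\subseteq I_c$, decide whether $\{(p\to q)\to q\}\cup\{\chi_n:n\in Z\}\vdash_{IPC}D$. By (c), the answer for $Z=K\cap I_c$ tells whether $T\vdash D(A,B)$. Conversely, $n\mapsto\chi_n$ reduces $K$ to $\{D:T\vdash D(A,B)\}$. For $n\in K$ this is Proposition 1. For $n\notin K$, the tree $\mathfrak T_n$ of Proposition 2 forces $T$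 by Step 1 and does not force $\chi_n(A,B)$. Finally, the theory of a finitely generated subalgebra of $\mathcal H_{HA}$ is always r.e., so its degree is an r.e. degree. Every r.e. degree contains an r.e. set $K$, for which $T=HA$ gives a two-generated subalgebra of that degree. $\square$
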